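# Tightness of free topological groups and countably complete ultrafilters

## 1. Limits of seminorms along a countably complete ultrafilter

Everything in the first half of this lecture turns on one construction: take many seminorms on a group and merge them into a single one, using an ultrafilter closed under countable intersections.

**Definition 1.1 (seminorm).** A *seminorm* on a group $G$ is a function $N:G\to[0,1]$ with $N(e)=0$, $N(g^{-1})=N(g)$ and $N(gh)\le N(g)+N(h)$.

If $H:G\to\mathbb R$ is a homomorphism, then $N(g)=\min(1,|H(g)|)$ is a seminorm. If $K$ is a subgroup, then the function that is $0$ on $K$ and $1$ off $K$ is a seminorm, because $gh\notin K$ forces $g\notin K$ or $h\notin K$. From $N(gh)\le N(g)+N(h)$ and $N(g)=N(gh\,h^{-1})\le N(gh)+N(h)$ we get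
$$|N(gh)-N(g)|\le N(h),\tag{1}$$
so a seminorm on a topological group is continuous as soon as it is continuous at $e$.

**Definition 1.2 (completeness).** Filters are proper. A filter is *$\lambda$-complete* if it is closed under intersections of fewer than $\lambda$ members, and *$\sigma$-complete* if it is closed under countable intersections.

A principal ultrafilter is complete in every sense. A nonprincipal ultrafilter on $\omega$ is never $\sigma$-complete: it contains each $\omega\setminus\{n\}$, and these have empty intersection.

**Lemma 1.3.** If $U$ is a $\sigma$-complete ultrafilter on a set $\Omega$, then every $\phi:\Omega\to[0,1]$, and every $\phi:\Omega\to\omega$, is constant on a set in $U$.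

*Proof.* Let $\phi:\Omega\to[0,1]$. For each $n$ split $[0,1]$ into finitely many disjoint intervals of length at most $2^{-n}$. Exactly one of them, $I_n$, has $\phi^{-1}(I_n)\in U$. By $\sigma$-completeness $\phi^{-1}(\bigcap_nI_n)\in U$. So $\bigcap_n I_n$ is nonempty, and it has at most one point since its diameter is $0$. Hence $\phi$ is constant on $\phi^{-1}(\bigcap_nI_n)$. For $\phi:\Omega\to\omega$, compose with the injection $n\mapsto 1/(n+1)$.

**Construction 1.4.** Let $(N_B)_{B\in\Omega}$ be seminorms on a group $G$ and let $U$ be a $\sigma$-complete ultrafilter on $\Omega$. For $g\in G$ let $N_U(g)$ be the value that $B\mapsto N_B(g)$ takes on a set in $U$.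

**Lemma 1.5.** $N_U$ is a seminorm.

*Proof.* Each of the relations $N(e)=0$, $N(g^{-1})=N(g)$, $N(gh)\le N(g)+N(h)$ involves at most three group elements. For each of these elements, $N_B$ agrees with $N_U$ there for all $B$ in a set of $U$. Pick $B$ in the intersection of these at most three sets. The relation holds for $N_B$, and $N_B$ agrees with $N_U$ at the elements involved, so it holds for $N_U$.

Here is what this is for. Suppose $A$ is a subset of a topological group such that every *small* $B\subset A$ is kept away from $e$ by a continuous seminorm: $N_B=1$ on $B$. If $U$ lives on the small subsets of $A$ and contains $\{B:a\in B\}$ for each $a\in A$, then $N_U=1$ on all of $A$. If moreover $N_U$ is continuous, then $\{N_U<1\}$ is a neighborhood of $e$ missing $A$. So whenever $e$ is in the closure of a set, it is in the closure of a small subset. This is a bound on tightness, and such bounds are our subject.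

## 2. Tightness of free topological groups over metrizable spaces

All spaces are Tychonoff and we work in ZFC.

**Definition 2.1.** The *tightness* $t(X)$ is the smallest infinite cardinal $\kappa$ such that whenever $x\in\overline A$, $A\subset X$, there is $B\subset A$ with $|B|\le\kappa$ and $x\in\overline B$. The weight $w(X)$ is always taken to be infinite. $X'$ is the set of non-isolated points of $X$.

**Definition 2.2.** For $X\ne\emptyset$, $F(X)$ (resp. $A(X)$) is the abstract free (resp. free abelian) group on $X$ with the finest group topology for which the inclusion of $X$ is continuous.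

For Tychonoff $X$ this topology is finer than Markov's Hausdorff free group topology, so it is itself Hausdorff and coincides with the usual one. Two consequences of the definition are used constantly. First, every group topology on $F(X)$, Hausdorff or not, that makes the inclusion of $X$ continuous is coarser than the topology of $F(X)$. Second, every continuous map of $X$ into an (abelian) topological group extends to a continuous homomorphism on $F(X)$ (on $A(X)$), because the topology pulled back along the algebraic extension makes the inclusion continuous. Topological groups are homogeneous, so their tightness is tested only at the identity.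

The two statements at issue are:

(i) $t(A(X))=w(X')$ for every metrizable space $X$;

(ii) $t(F(X))=w(X)$ for every non-discrete metrizable space $X$.

The paper "Tightness of free (abelian) topological groups over metrizable spaces" (https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/25462/1/1370-7.pdf) derives them from a square principle. For regular $\kappa\ge\omega_1$, $\square(\kappa)$ says that there is a sequence $\{C_\alpha:\alpha<\kappa\}$ such that (a) each $C_\alpha$ is closed and unbounded in $\alpha$, and $C_{\alpha+1}=\{\alpha\}$; (b) if $\alpha$ is a limit point of $C_\beta$, then $C_\alpha=C_\beta\cap\alpha$; (c) for every closed unbounded $C\subset\kappa$ there is a limit point $\alpha$ of $C$ with $C_\alpha\ne C\cap\alpha$. Clause (c) is the one with content: $C_\alpha=\alpha$ for limit $\alpha$, $C_{\alpha+1}=\{\alpha\}$, $C_0=\emptyset$ satisfies (a) and (b), and $C=\kappa$ violates (c).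

**Theorem 4.5 of that paper (quoted).** Assume $\square(\kappa)$ for every successor cardinal $\kappa\ge\omega_1$. Then (i) and (ii) hold. In particular, (i) and (ii) hold under $V=L$, and if (i) or (ii) fails, then there is a weakly compact cardinal in $L$.

Are (i) and (ii) provable in ZFC alone? The answer is no, modulo the consistency of a large cardinal, and some such assumption is unavoidable.

**Definition 2.3.** An uncountable cardinal $\lambda$ is *strongly compact* if every $\lambda$-complete filter on any set extends to a $\lambda$-complete ultrafilter. It is *$\omega_1$-strongly compact* if every $\lambda$-complete filter on any set extends to a $\sigma$-complete ultrafilter.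

For comparison, $\omega$ in place of $\lambda$ in the first definition gives the ultrafilter theorem: every filter is $\omega$-complete and extends to an ultrafilter. A strongly compact $\lambda$ is $\omega_1$-strongly compact, since $\lambda\geq\omega_1$ makes $\lambda$-complete ultrafilters $\sigma$-complete.

Put $X_\kappa=\kappa\times(\omega+1)$ with $\kappa$ discrete: $\kappa$ copies of a convergent sequence. It is metrizable, and $w(X_\kappa)=w(X_\kappa')=\kappa$.

**Theorem 2.4.** If $\lambda$ is $\omega_1$-strongly compact (e.g. strongly compact), then $t(A(X))\le\lambda$ and $t(F(X))\le\lambda$ for every first countable Tychonoff space $X$. Hence (i) fails for *every* metrizable $X$ with $w(X')>\lambda$, and (ii) fails for *every* non-discrete metrizable $X$ with $w(X)>\lambda$. For instance, both fail for $X_{\lambda^+}$.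

**Corollary 2.5.** If ZFC + "there is a strongly compact cardinal" is consistent, then ZFC proves neither (i) nor (ii). (Under $V=L$ both hold, so ZFC, if consistent, does not refute them.)

**Theorem 2.6.** Let WC be "there is a weakly compact cardinal". If ZFC $\nvdash$ (i)$\wedge$(ii), then Con(ZFC+WC). If ZFC proves that Con(ZFC) implies ZFC $\nvdash$ (i)$\wedge$(ii), then ZFC+WC is inconsistent.

Sections 7 to 12 sharpen this: they show in ZFC that (i), (ii) and a purely combinatorial statement are equivalent, and that (i) and (ii) can fail only above a weakly inaccessible cardinal.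

## 3. Discrete spaces, countable weight, and $\kappa$ copies of a convergent sequence

If $X$ is discrete, then the discrete topology on $A(X)$ or $F(X)$ makes the inclusion continuous, so both groups are discrete and have tightness $\omega$. Here $X'=\emptyset$ and $w(X')=\omega$ by convention, so (i) is true; (ii) excludes discrete $X$ because $w(X)$ may be large.

If $X=\omega+1$, both groups are countable, so both tightnesses are $\omega=w(X)=w(X')$.

Now take $X=X_\kappa$ with $\kappa$ uncountable. Both groups have $\kappa$ elements, so $t\le\kappa$ is trivial and the lower bound is the whole issue. What separates sets from $0$ in $A(X_\kappa)$? Every function $f:\kappa\to\omega$ gives a continuous map $X_\kappa\to\mathbb R$, equal to $1$ at $(\alpha,m)$ if $m<f(\alpha)$ and $0$ elsewhere, and so a continuous homomorphism $H_f:A(X_\kappa)\to\mathbb R$. To get large tightness we want a set $A$ with $0\in\overline A$ such that any few elements of $A$ are kept away from $0$ by a single $H_f$. The terms $(\alpha,m)-(\alpha,\omega)$ alone do not help: for fixed $\alpha$, infinitely many of them already form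 a countable set with $0$ in its closure. One needs sums of such terms over several $\alpha$, with a rule tying the $m$'s to the $\alpha$'s. Whether a suitable rule exists is a question about families of functions $\kappa\to\omega$; it becomes the statement $\Phi(\kappa)$ of Section 7.

## 4. Continuous seminorms on topological groups and on $F(X)$

We need two facts: continuous seminorms detect all neighborhoods of $e$, and continuity of a seminorm on $F(X)$ can be tested one point of $X$ at a time.

Recall the textbook criterion. Let $\mathcal B$ be a nonempty family of subsets of a group, each containing $e$, such that the intersection of two members contains a member, and for every $O\in\mathcal B$ and every element $k$ there are members $O_1,O_2,O_3$ with $O_1O_1\subset O$, $O_2^{-1}\subset O$, $k^{-1}O_3k\subset O$. Then $\mathcal B$ is a base of neighborhoods of $e$ for a unique group topology, not necessarily Hausdorff; the sets $gO$ form a neighborhood base at $g$.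

**Lemma 4.1.** Every neighborhood $V$ of $e$ in a topological group $G$ contains $\{N<1\}$ for some continuous seminorm $N$.

*Proof.* **Step 1.** The purpose is to measure the size of an element by a shrinking sequence of neighborhoods. Let $U_0=G$ and choose symmetric neighborhoods $U_n$ ($n\ge1$) of $e$ with $U_1\subset V$ and $U_{n+1}^3\subset U_n$ for all $n\geq 0$. Since $e\in U_{n+1}$, the sequence decreases. Let $\varphi(g)=\inf\{2^{-n}:g\in U_n\}\in[0,1]$. The values of $\varphi$ are $0$ or powers of $2$, $\varphi(g)\le2^{-n}$ iff $g\in U_n$, $\varphi(e)=0$, and $\varphi(g^{-1})=\varphi(g)$.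

**Step 2.** The purpose is to show that $\varphi$ is subadditive up to a factor $2$, for products of any length: with $s=\sum_{i\le k}\varphi(g_i)$,
$$\varphi(g_1\cdots g_k)\le2s.\tag{2}$$
We use induction on $k$; $k\le1$ is trivial. If $s\ge\frac12$, then $2s\geq 1$ and (2) is clear. If $s=0$, all $g_i$ lie in $\bigcap_nU_n$, which is closed under products because $U_{n+1}^2\subset U_n$, so (2) holds. Let $0<s<\frac12$ and $k\ge2$. Let $l<k$ be the largest index ($l=0$ allowed) with $\sum_{i\le l}\varphi(g_i)\le s/2$. Then $\sum_{i>l+1}\varphi(g_i)\le s/2$: if $l=k-1$ this sum is empty, and otherwise $\sum_{i\le l+1}\varphi(g_i)>s/2$. By induction $\varphi$ is at most $s$ at $g_1\cdots g_l$ and at $g_{l+2}\cdots g_k$, and $\varphi(g_{l+1})\le s$ trivially. Let $2^{-n}\le s<2^{-n+1}$, so $n\ge2$. A value of $\varphi$ that is at most $s<2^{-n+1}$ is at most $2^{-n}$, so all three elements lie in $U_n$. Their product lies in $U_n^3\subset U_{n-1}$, whence $\varphi(g_1\cdots g_k)\le2^{-n+1}\le2s$.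

**Step 3.** The purpose is to replace $\varphi$ by something truly subadditive. Let $N_0(g)$ be the infimum of $\sum\varphi(g_i)$ over all factorizations $g=g_1\cdots g_k$. Then $N_0(e)=0$, $N_0$ is symmetric and subadditive, and $\frac12\varphi\le N_0\le\varphi$ by (2). Put $N=\min(1,4N_0)$. This is a seminorm, because $\min(1,a+b)\le\min(1,a)+\min(1,b)$ for $a,b\ge0$. It is continuous at $e$, since $N\le4\cdot2^{-n}$ on $U_n$, hence everywhere by (1). If $N(g)<1$, then $\varphi(g)\le2N_0(g)<\frac12$, so $g\in U_1\subset V$.

In particular, if $e\notin\overline B$, there is a continuous seminorm $N$ with $N=1$ on $B$: apply the lemma to the complement of $\overline B$ and use $N\le1$.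

**Lemma 4.2.** A seminorm $N$ on $F(X)$ is continuous iff for all $h\in F(X)$, $x\in X$, $\varepsilon>0$ there is a neighborhood $V$ of $x$ in $X$ with $N(h^{-1}x^{-1}yh)<\varepsilon$ for all $y\in V$. For $A(X)$ the same holds without $h$: the condition is $N(y-x)\to0$ as $y\to x$.

*Proof.* Necessity: $y\mapsto h^{-1}x^{-1}yh$ is continuous and takes the value $e$ at $y=x$. Conversely, consider the sets
$$O(h_1,\dots,h_r;\varepsilon)=\{g:N(h_i^{-1}gh_i)<\varepsilon,\ i\le r\}.$$
They are symmetric. The intersection of two contains a third (join the lists, take the smaller $\varepsilon$). The square of $O(h_1,\dots,h_r;\varepsilon/2)$ lies in $O(h_1,\dots,h_r;\varepsilon)$. Finally $k^{-1}\,O(kh_1,\dots,kh_r;\varepsilon)\,k\subset O(h_1,\dots,h_r;\varepsilon)$, since $h_i^{-1}(k^{-1}gk)h_i=(kh_i)^{-1}g(kh_i)$. So they form a base at $e$ of a group topology. By hypothesis $x^{-1}y\in O(h_1,\dots,h_r;\varepsilon)$ for $y$ near $x$, so the inclusion of $X$ is continuous for it. Hence this topology is coarser than that of $F(X)$, each $\{N<\varepsilon\}=O(e;\varepsilon)$ is a neighborhood of $e$ in $F(X)$, and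 $N$ is continuous.

## 5. First countability meets countable completeness: proof of Theorem 2.4

Let $A\subset F(X)$ have all its small subsets away from $e$, with seminorms $N_B$. The first thing to try is an arbitrary ultrafilter $U$ on the small sets, with $N(g)=\lim_UN_B(g)$, which exists by compactness of $[0,1]$. As in Lemma 1.5 it is a seminorm. What breaks is continuity, already for $X=\omega+1$. Let $h_i:\omega+1\to\mathbb R$ be $1$ at $m<i$ and $0$ elsewhere, and $N_i(a)=\min(1,|\hat h_i(a)|)$ on $A(\omega+1)$, where $\hat h_i$ is the extension of $h_i$ to a homomorphism. Each $N_i$ is continuous. For a nonprincipal ultrafilter on $\omega$ the limit $N$ has $N(m-\omega)=1$ for every $m<\omega$ (here $m$ and $\omega$ are points of $X$), because $N_i(m-\omega)=1$ for $i>m$. But $m-\omega\to0$ in $A(\omega+1)$, so $N$ is not continuous. The precise trouble is this: the least $n$ with $N_i(y-\omega)<\frac12$ for all $y\ge n$ is $n_i=i$, and $i\mapsto n_i$ is bounded on no set of the ultrafilter. With countable bases, the modulus of continuity at a point is a natural number, and Lemma 1.3 says that a $\sigma$-complete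 ultrafilter makes any such number constant. That is the whole idea.

*Proof of Theorem 2.4.* We treat $F(X)$; for $A(X)$ omit the conjugations by $h$. Let $A\subset F(X)$ and suppose $e\notin\overline B$ for every $B\in[A]^{\le\lambda}$. We show $e\notin\overline A$; this says $t(F(X))\le\lambda$.

**Step 1.** This step provides the seminorms. For each $B\in[A]^{\le\lambda}$ choose, by Lemma 4.1, a continuous seminorm $N_B$ with $N_B=1$ on $B$.

**Step 2.** This step provides the ultrafilter. The sets $\{B\in[A]^{\le\lambda}:C\subset B\}$, $C\in[A]^{\le\lambda}$, are nonempty, and the intersection of at most $\lambda$ of them, for $C_i$ ($i\in I$, $|I|\leq\lambda$), is again such a set, for $\bigcup_iC_i$. So they generate a $\lambda^+$-complete, hence $\lambda$-complete, filter. Since $\lambda$ is $\omega_1$-strongly compact, it extends to a $\sigma$-complete ultrafilter $U$ on $[A]^{\le\lambda}$. Let $N=N_U$ be as in Construction 1.4; by Lemma 1.5 it is a seminorm.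

**Step 3.** Here we check that $N$ sees all of $A$. For $a\in A$ we have $\{B:a\in B\}\in U$ (take $C=\{a\}$), and $N_B(a)=1$ for these $B$. So $N(a)=1$.

**Step 4.** Here we check that $N$ is continuous, by Lemma 4.2. Let $h\in F(X)$, $x\in X$, $\varepsilon>0$, and let $V_0\supset V_1\supset\cdots$ be a base at $x$. Since $N_B$ is continuous, there is a least $n_B\in\omega$ with $N_B(h^{-1}x^{-1}yh)<\varepsilon$ for all $y\in V_{n_B}$. By Lemma 1.3 there is $n$ with $\{B:n_B=n\}\in U$. Let $y\in V_n$. For all $B$ in this set $N_B(h^{-1}x^{-1}yh)<\varepsilon$, and for all $B$ in some other set of $U$ the left side equals $N(h^{-1}x^{-1}yh)$. The two sets meet, so $N(h^{-1}x^{-1}yh)<\varepsilon$. As $y\in V_n$ was arbitrary, $N$ is continuous.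

Therefore $\{N<1\}$ is a neighborhood of $e$ missing $A$, and $t\le\lambda$ is proved. Metrizable spaces are first countable. So $t(A(X))\le\lambda<w(X')$ for metrizable $X$ with $w(X')>\lambda$, and $t(F(X))\le\lambda<w(X)$ for non-discrete metrizable $X$ with $w(X)>\lambda$; and $w(X_{\lambda^+})=w(X_{\lambda^+}')=\lambda^+$. This proves Theorem 2.4.

## 6. Consistency strength

*Proof of Corollary 2.5.* By Theorem 2.4, ZFC + "there is a strongly compact cardinal" refutes both (i) and (ii). If ZFC proved one of them, this theory would be inconsistent. For the parenthesis, recall that ZFC + $V=L$ is consistent if ZFC is, and use the quoted Theorem 4.5.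

*Proof of Theorem 2.6.* If ZFC $\nvdash$ (i)$\wedge$(ii), there is a model of ZFC in which (i) or (ii) fails. By the quoted Theorem 4.5, its $L$ is a model of ZFC with a weakly compact cardinal. So Con(ZFC+WC). This argument can be carried out in ZFC. Now suppose ZFC proves that Con(ZFC) implies ZFC $\nvdash$ (i)$\wedge$(ii). The theory ZFC+WC proves Con(ZFC), since $V_\kappa$ is a model of ZFC for weakly compact $\kappa$. So ZFC+WC proves ZFC $\nvdash$ (i)$\wedge$(ii), and hence Con(ZFC+WC), its own consistency. By Gödel's second incompleteness theorem it is inconsistent.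

The question is now settled. What follows measures exactly what is needed.

## 7. A statement about functions $\kappa\to\omega$

How much of the ultrafilter did Step 4 of Section 5 use? Suppose $A=\{a_\xi:\xi<\kappa\}$, with $\kappa$ regular, and $N_\xi$ is a continuous seminorm equal to $1$ on $\{a_\zeta:\zeta<\xi\}$. A triple $s=(h,x,n)$ yields the function $\xi\mapsto g_s(\xi)$, the least index $m$ of a basic neighborhood of $x$ on which $N_\xi(h^{-1}x^{-1}yh)\le2^{-n-1}$. It would be enough to bound these functions by numbers independent of $\xi$, for unboundedly many $\xi$ at a time, whenever finitely many $s$ are involved; and we may even use a different bound for each position in a product. The following statement says that this is impossible for some family $(g_s)$.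

**Definition 7.1.** For regular $\kappa\ge\omega$ let $\Phi(\kappa)$ be the statement: there are a set $S\ne\emptyset$, $|S|\le\kappa$, and functions $g_s:\kappa\to\omega$ $(s\in S)$ such that for every sequence $(f_j)_{j\ge1}$ of functions $f_j:S\to\omega$ there are a finite nonempty $J\subset\{1,2,\dots\}$ and $s_j\in S$ $(j\in J)$ with
$$\bigcap_{j\in J}\{\beta<\kappa: g_{s_j}(\beta)\le f_j(s_j)\}\quad\text{bounded in }\kappa.\tag{3}$$

For instance, $\Phi(\omega)$ holds: take $S=\{0\}$, $g_0=\mathrm{id}$, $J=\{1\}$; the set $\{\beta<\omega:\beta\le f_1(0)\}$ is finite. In the other direction, measures refute $\Phi$.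

**Proposition 7.2.** If $\kappa$ is regular and there is a countably additive probability measure $m$ on $\mathcal P(\kappa)$ vanishing on bounded sets (e.g. a uniform $\sigma$-complete ultrafilter), then $\neg\Phi(\kappa)$.

*Proof.* Given $S$ and $(g_s)$, the sets $\{g_s\le n\}$ increase to $\kappa$ as $n\to\infty$, so we may choose $f_j(s)$ with $m\{g_s\le f_j(s)\}>1-2^{-j-1}$. An intersection as in (3) has measure at least $1-\sum_{j\in J}2^{-j-1}\ge\frac12$, so it is not bounded.

**Theorem 7.3 (classification).** For a successor cardinal $\kappa\ge\omega_1$ the following are equivalent: $\Phi(\kappa)$; $t(A(X_\kappa))=\kappa$; $t(F(X_\kappa))=\kappa$; $t(A(X))=\kappa$ for all metrizable $X$ with $w(X')=\kappa$; $t(F(X))=\kappa$ for all non-discrete metrizable $X$ with $w(X)=\kappa$. Consequently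
$$\text{(i)}\iff\text{(ii)}\iff\Phi(\kappa)\text{ for every successor cardinal }\kappa\ge\omega_1.$$

With Proposition 7.2 this shows that (i) and (ii) already fail if a single successor cardinal carries a uniform $\sigma$-complete ultrafilter.

**Theorem 7.4 (ZFC).** $\Phi(\omega)$ holds. $\Phi(\mu)\Rightarrow\Phi(\mu^+)$ for regular $\mu$. If $\nu$ is singular, $\Phi(\mathrm{cf}\,\nu)$ holds, and $\Phi(\eta)$ holds for unboundedly many regular $\eta<\nu$, then $\Phi(\nu^+)$. Hence the least regular $\kappa$ with $\neg\Phi(\kappa)$, if any, is weakly inaccessible, and in ZFC: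

* $t(A(X))=w(X')$ for every metrizable $X$ such that no weakly inaccessible cardinal is $<w(X')$;
* $t(F(X))=w(X)$ for every non-discrete metrizable $X$ such that no weakly inaccessible cardinal is $<w(X)$.

If (i), equivalently (ii), fails, then either $\neg\Phi(\lambda)\wedge\neg\Phi(\lambda^+)$ for some regular $\lambda$, or $\neg\Phi(\nu^+)\wedge\neg\Phi(\mathrm{cf}\,\nu)$ for some singular $\nu$; and there is a weakly inaccessible cardinal.

## 8. Upper bounds from networks and types of isolated points

A *network* of a space is a family of sets, not necessarily open, such that every open set is a union of members. The singletons form a network of any space. A continuous image of a space of weight at most $\tau$ has a network of size at most $\tau$ (the images of a base), and if a space is a countable union of subspaces with such networks, the union of these networks is a network of the space. If a space has a network of size at most $\tau$, so does each subspace, and choosing a point in each nonempty member gives a dense subset of size at most $\tau$.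

**Proposition 8.1.** For metrizable $X$: $t(F(X))\le w(X)$ and $t(A(X))\le w(X')$.

*Proof for $F(X)$.* $F(X)$ is the union over $n$ of the continuous images of $(X\oplus X^{-1}\oplus\{e\})^n$ under multiplication, so it has a network of size at most $w(X)$. If $e\in\overline A$, a dense $B\subset A$ with $|B|\le w(X)$ has $e\in\overline B$.

*Proof for $A(X)$.* If $X'=\emptyset$, then $A(X)$ is discrete. Let $X'\ne\emptyset$, $I=X\setminus X'$, $\tau=w(X')$. The difficulty is that $I$ may be much larger than $\tau$; we sort its points into $\tau$ types.

**Step 1.** The purpose is to retract $X$ onto $X'$ and define types. Let $\varrho$ be a metric on $X$ and $E\subset X'$ dense in $X'$ with $|E|\le\tau$. The set $X'$ is closed, so $\delta(x)=\varrho(x,X')>0$ for $x\in I$. Choose $r(x)\in E$ with $\varrho(x,r(x))<2\delta(x)$, and let $n(x)$ be the least $n\ge0$ with $2^{-n}\le\delta(x)$. Put $r(x)=x$ on $X'$. For $p\in X'$,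
$$\varrho(r(x),p)\le\varrho(r(x),x)+\varrho(x,p)\le3\varrho(x,p),\tag{4}$$
because $\delta(x)\le\varrho(x,p)$. So $r:X\to X'$ is continuous at points of $X'$, and trivially at isolated points. Let $\hat r$ be the induced continuous endomorphism of $A(X)$, and let $c_x(a)$ be the coefficient of $x$ in $a$. Then
$$a=\hat r(a)+\sum_{x\in I}c_x(a)(x-r(x)).\tag{5}$$
Call $(r(x),n(x))$ the *type* of $x\in I$. There are at most $\tau$ types. For example, if $X=X_\kappa$ with $\varrho((\alpha,m),(\alpha,k))=|2^{-m}-2^{-k}|$ (where $2^{-\omega}=0$) and distance $2$ between different copies, then $E=X_\kappa'$, and $r(\alpha,m)=(\alpha,\omega)$, because the other points of $X_\kappa'$ are at distance $2\ge2\delta(\alpha,m)$; so $(\alpha,m)$ has type $((\alpha,\omega),m)$.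

**Step 2.** The purpose is to dominate a continuous seminorm $N$ by one that sees isolated points only through their types. Put $w(q,n)=\sup\{N(x-r(x)):x\in I\text{ of type }(q,n)\}$ and
$$P(a)=\min\Bigl\{1,\sum_{x\in I}|c_x(a)|\,w(\mathrm{type}(x))\Bigr\}.$$
Since $c_x$ is additive, $P$ is a seminorm, and by (5) and $N\le1$,
$$N(a)\le N(\hat r(a))+P(a).\tag{6}$$

**Step 3.** Here we show that $P$ is continuous. By Lemma 4.2 it suffices that $P(y-p)\to0$ as $y\to p$. This is trivial for $p\in I$. Let $p\in X'$. For $y\in X'$, $P(y-p)=0$; for $y\in I$, $P(y-p)\le w(\mathrm{type}(y))$. Given $\varepsilon>0$ take $\eta>0$ with $N(z-p)<\varepsilon$ whenever $\varrho(z,p)<\eta$, and $0<\eta'<1$ with $7\eta'\le\eta$. Let $y\in I$, $\varrho(y,p)<\eta'$. Then $\delta(y)<\eta'<1$, so $n(y)\ge1$, and $\varrho(r(y),p)<3\eta'$ by (4). Let $y'\in I$ have the same type. As $n(y')=n(y)\ge1$ is minimal for $y'$, $\delta(y')<2^{-n(y)+1}\le2\delta(y)<2\eta'$. So $\varrho(y',r(y))=\varrho(y',r(y'))<2\delta(y')<4\eta'$ and $\varrho(y',p)<7\eta'\le\eta$. Hence $N(y'-r(y'))\le N(y'-p)+N(p-r(y'))<2\varepsilon$. Taking the supremum,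 $w(\mathrm{type}(y))\le2\varepsilon$.

**Step 4.** Here we choose the small subset. Let $0\in\overline A$. Let $\sigma(a)$ record, for each type and each integer $c\ne0$, the number of $x\in I$ of that type with $c_x(a)=c$. This is a finitely supported function on a set of size at most $\tau$, with values in $\omega$, so there are at most $\tau$ values $\sigma$; and $P(a)$ depends only on $\sigma(a)$, whatever $N$ is. The subgroup generated by $X'$ is a countable union of continuous images of the spaces $(X'\oplus(-X')\oplus\{0\})^n$, so it has a network of size at most $\tau$; and it contains $\hat r(A(X))$. So for each $\sigma$ there is $B_\sigma\subset A_\sigma=\{a\in A:\sigma(a)=\sigma\}$ with $|B_\sigma|\le\tau$ and $\hat r(B_\sigma)$ dense in $\hat r(A_\sigma)$. Let $B=\bigcup_\sigma B_\sigma$; then $|B|\le\tau$.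

**Step 5.** Here we check $0\in\overline B$. By Lemma 4.1 a given neighborhood $O$ of $0$ contains $\{N<1\}$ for a continuous seminorm $N$. The function $a\mapsto N(\hat r(a))+P(a)$ is continuous and $0$ at $0$, so there is $a\in A$ with $N(\hat r(a))+P(a)<1$. By density there is $b\in B_{\sigma(a)}$ with $N(\hat r(b))<1-P(a)=1-P(b)$. By (6), $N(b)<1$, so $b\in O$.

## 9. From $\Phi(\kappa)$ to large tightness

**Proposition 9.1.** Let $\kappa$ be regular uncountable and assume $\Phi(\kappa)$. (a) If $X$ is metrizable and $w(X')\ge\kappa$, then $t(A(X))\ge\kappa$. (b) If $X$ is metrizable, non-discrete and $w(X)\ge\kappa$, then $t(F(X))\ge\kappa$.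

Fix $S,(g_s)$ witnessing $\Phi(\kappa)$.

**Definition 9.2.** A finite family $(s_j,m_j)_{j\in J}$, with $\emptyset\ne J\subset\{1,2,\dots\}$ finite, $s_j\in S$, $m_j\in\omega$, is *small* if $\bigcap_{j\in J}\{\beta<\kappa:g_{s_j}(\beta)\le m_j\}$ is bounded in $\kappa$.

In the example $\Phi(\omega)$ of Section 7, every such family is small. Small families are the rule for which Section 3 asked, thanks to two properties.

**(S1)** For every $(f_j)_{j\ge1}$ there is a small family with $m_j=f_j(s_j)$ for all $j\in J$. This is $\Phi(\kappa)$.

**(S2)** For fewer than $\kappa$ small families there is $f:S\to\omega$ such that each of these families has some $j$ with $m_j<f(s_j)$. Indeed, by regularity there is $\beta<\kappa$ above all the bounds; put $f(s)=g_s(\beta)$. As $\beta$ is in none of the intersections, each family has a $j$ with $g_{s_j}(\beta)>m_j$.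

We also use that a metrizable $Y$ with $w(Y)\ge\kappa$ has, for some $\varepsilon>0$, an $\varepsilon$-separated subset (distinct points at distance at least $\varepsilon$) of size at least $\kappa$. Otherwise maximal $1/n$-separated sets all have size less than $\kappa$; their union over $n\ge1$ is dense and has size less than $\kappa$, as $\kappa$ is regular uncountable. Since weight equals density (when infinite) for metrizable spaces, this contradicts $w(Y)\geq\kappa$.

In both parts we exhibit $A$ with $e\in\overline A$ and $e\notin\overline B$ for all $B\subset A$ with $|B|<\kappa$.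

*Proof of (a).*

**Step 1.** The purpose is to find in $X$ a closed copy of a disjoint union of convergent sequences. Let $\{d_s:s\in S\}\subset X'$ be $\varepsilon$-separated, with the $d_s$ distinct. Since $d_s$ is not isolated, there is an injective sequence $y_{s,m}\to d_s$ ($m\to\infty$) in $B(d_s,\varepsilon/3)\setminus\{d_s\}$. A ball of radius $\varepsilon/6$ meets at most one $B(d_s,\varepsilon/3)$, since otherwise two of the $d_s$ would be at distance less than $\frac{2\varepsilon}3+\frac{2\varepsilon}6=\varepsilon$. So the balls form a discrete family, the set $Y=\bigcup_sY_s$ with $Y_s=\{d_s\}\cup\{y_{s,m}\}_m$ compact is closed, and each $Y_s$ is open in $Y$. Let $A$ be the set of all $\sum_{j\in J}(y_{s_j,m_j}-d_{s_j})$ over small families.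

**Step 2.** Here we show $0\in\overline A$. Given a neighborhood $W=V_0$ of $0$, choose neighborhoods $V_j$ of $0$ with $V_j+V_j\subset V_{j-1}$. By downward induction $V_i+\cdots+V_n\subset V_{i-1}$, so $\sum_{j\in J}V_j\subset W$ for finite $J\subset\{1,2,\dots\}$. Let $f_j(s)$ be such that $y_{s,m}-d_s\in V_j$ for all $m\ge f_j(s)$. The small family from (S1) gives an element of $A\cap W$.

**Step 3.** Here we separate small subsets from $0$. Let $B\subset A$, $|B|<\kappa$. Fix for each element of $B$ a small family representing it, and take $f$ from (S2). Let $h(y_{s,m})=1$ if $m<f(s)$, and $h=0$ elsewhere on $Y$. On each $Y_s$ this is $1$ at finitely many isolated points of $Y_s$ only, so $h$ is continuous. By Tietze's theorem it extends to a continuous $H:X\to\mathbb R$, and then to a continuous homomorphism $\hat H:A(X)\to\mathbb R$. For $b\in B$, $\hat H(b)=\sum_jh(y_{s_j,m_j})\ge1$, so $0\notin\overline B$.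

*Proof of (b).* Now $X'$ may be small; think of a discrete space of size $\kappa$ together with one convergent sequence $x_m\to p$. The sequences indexed by $s$ will be the conjugates $d_s^{-1}x_mp^{-1}d_s$. No homomorphism into an abelian group helps: it sends $d_s^{-1}x_mp^{-1}d_s$ to the image of $x_mp^{-1}$ and forgets $s$. We need a non-abelian target in which $d_s$ acts as a shift.

**Step 1.** The purpose is to define $A$ and show $e\in\overline A$. Let $p\in X$ be non-isolated and $D_0\subset X$ be $\varepsilon$-separated with $|D_0|\ge\kappa$. At most one point of $D_0$ lies in $B(p,\varepsilon/2)$. So there are distinct $d_s\in D_0$ ($s\in S$) with $\varrho(d_s,p)\ge\varepsilon/2$. Let $x_m\to p$ be an injective sequence in $B(p,\varepsilon/4)\setminus\{p\}$. Let $A$ be the set of all products, in increasing order of $j\in J$,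
$$\prod_{j\in J}d_{s_j}^{-1}x_{m_j}p^{-1}d_{s_j}$$
over small families. Given a neighborhood $W=V_0$ of $e$, choose neighborhoods $V_j$ of $e$ with $V_j^2\subset V_{j-1}$; then $V_1V_2\cdots V_n\subset W$, again by downward induction. Since $d_s^{-1}x_mp^{-1}d_s\to e$ as $m\to\infty$, there are $f_j(s)$ with $d_s^{-1}x_mp^{-1}d_s\in V_j$ for $m\ge f_j(s)$, and (S1) gives an element of $A\cap W$.

From now on let $B\subset A$, $|B|<\kappa$, and take $f$ from (S2) for small families representing the elements of $B$.

**Step 2.** Here we build the target group $G$. Let $T=\ell_1(S)$ with unit vectors $e_s$, so that $\|e_s-e_{s'}\|=2$ for $s\ne s'$. Let $E$ be the space of bounded uniformly continuous functions $T\to\mathbb R$ with the locally convex topology given by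
$$p_{t,r}(u)=\sup_{\|z-t\|\le r}|u(z)|\qquad(t\in T,\ 0<r<1/8).$$
Let $(\tau_au)(z)=u(z-a)$; this maps $E$ to $E$ linearly, and $\tau_a\tau_b=\tau_{a+b}$. The action $T\times E\to E$ is jointly continuous:
$$p_{t,r}(\tau_{a'}u'-\tau_au)\le p_{t-a,\,r+\|a-a'\|}(u'-u)+\sup_z|u(z-a')-u(z-a)|.\tag{7}$$
To see (7), insert $\tau_{a'}u$; for $\|z-t\|\le r$ the point $z-a'$ is within $r+\|a-a'\|$ of $t-a$. If $\|a-a'\|\le\delta$ with $r+\delta<1/8$, the first term on the right is at most $p_{t-a,r+\delta}(u'-u)$, which is small for $u'$ near $u$; the second is small for small $\delta$ by uniform continuity of $u$. So $G=E\rtimes T$ with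
$$(u,t)(u',t')=(u+\tau_tu',t+t'),\qquad(u,t)^{-1}=(-\tau_{-t}u,-t)$$
is a topological group with identity $(0,0)$, and
$$(0,t)^{-1}(u,0)(0,t)=(0,-t)(u,t)=(\tau_{-t}u,0).\tag{8}$$

**Step 3.** Here we find the images $u_m$ of the points $x_m$: they must converge to $0$ in $E$ and still remember $f$. Let $b_s(z)=\max(0,1-4\|z-e_s\|)$ and $u_m=\sum_{s:\,m<f(s)}b_s$. The supports of the $b_s$ are contained in balls of radius $1/4$ whose centers are at distance $2$, so they are disjoint and $u_m$ is the pointwise maximum of $0$ and the $b_s$ involved. Hence $u_m$ is bounded by $1$ and $4$-Lipschitz, so $u_m\in E$; and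
$$u_m(e_s)=1\text{ if }m<f(s),\qquad u_m(e_s)=0\text{ otherwise}.\tag{9}$$
A ball of radius $r<1/8$ meets at most one of the supports, since $\frac12+2r<2$. So on $\{z:\|z-t\|\le r\}$ every $u_m$ vanishes, except possibly on one support, of $b_s$ say, and there $u_m=0$ once $m\ge f(s)$. Thus each $p_{t,r}(u_m)$ is $0$ for large $m$, and $u_m\to0$ in $E$. (With the sup norm instead of the seminorms $p_{t,r}$ this would fail for unbounded $f$: then each $u_m$ has sup norm $1$.)

**Step 4.** Here we define a continuous $\varphi=(u,t):X\to G$ with $\varphi(x_m)=(u_m,0)$, $\varphi(p)=(0,0)$, $\varphi(d_s)=(0,e_s)$. Put $h_s(y)=\max(0,1-8\varrho(y,d_s)/\varepsilon)$ and $t(y)=\sum_sh_s(y)e_s\in T$. The support of $h_s$ lies in the closed ball of radius $\varepsilon/8$ about $d_s$, and the $d_s$ are $\varepsilon$-separated, so these supports form a discrete family and $t$ is continuous.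

Put $r_m=\frac13\inf\{\varrho(x_m,y):y\in\{p\}\cup\{x_n:n\ne m\}\}$, which is positive because $x_n\to p\ne x_m$. Put $k_m(y)=\max(0,1-\varrho(y,x_m)/r_m)$ and $u(y)=\sum_mk_m(y)u_m$. The balls $B(x_m,r_m)$ are pairwise disjoint, because $r_m+r_n\le\frac23\varrho(x_m,x_n)$. So the sum has at most one nonzero term and $u(y)\in E$. Since $r_m\le\frac13\varrho(x_m,p)<\varepsilon/12$, the closed balls of radii $r_m$ do not contain $p$, and they lie in $B(p,\varepsilon/3)$. They are locally finite off $p$: points of the $m$-th ball are within $\frac43\varrho(x_m,p)\to0$ of $p$, so $B(y,\varrho(y,p)/2)$ meets only finitely many of them when $y\ne p$. So $u$ is continuous off $p$. Also $u(p)=0$. Given $t_0\in T$, $r<1/8$, let $M$ be such that $p_{t_0,r}(u_m)=0$ for $m>M$. Some neighborhood of $p$ misses the closed balls with $m\le M$; for $y$ in it, $u(y)$ is $0$ or $k_m(y)u_m$ with $m>M$, so $p_{t_0,r}(u(y))=0$. Hence $u$ is continuous at $p$.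

Since $\varrho(d_s,p)\ge\varepsilon/2$ and $\varepsilon/8+\varepsilon/3<\varepsilon/2$, the supports of the $h_s$ are disjoint from those of the $k_m$ and do not contain $p$. With $k_m(x_m)=1$ and $h_s(d_s)=1$ this gives the three displayed values of $\varphi$.

**Step 5.** Here we conclude. Extend $\varphi$ to a continuous homomorphism $\hat\varphi:F(X)\to G$. For $b\in B$, represented by $(s_j,m_j)_{j\in J}$, (8) gives $\hat\varphi(b)=(v,0)$ with $v=\sum_j\tau_{-e_{s_j}}u_{m_j}$. By (9) and the choice of $f$,
$$v(0)=\sum_ju_{m_j}(e_{s_j})\ge1.$$
So the neighborhood $\{(v,t):p_{0,1/16}(v)<1\}$ of the identity of $G$ misses $\hat\varphi(B)$, and $e\notin\overline B$. This proves Proposition 9.1.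

## 10. From $\neg\Phi(\kappa)$ to small tightness, and the classification

**Proposition 10.1.** Let $\kappa$ be regular uncountable with $\neg\Phi(\kappa)$, and let $X$ be first countable with $|X|\le\kappa$. If $A\subset F(X)$ (or $A(X)$) and $e\in\overline A$, then $e\in\overline B$ for some $B\subset A$, $|B|<\kappa$.

*Proof* for $F(X)$; for $A(X)$ omit conjugations.

**Step 1.** The purpose is to code a counterexample by functions $\kappa\to\omega$. Since $|F(X)|\le\kappa$ and $A\neq\emptyset$, write $A=\{a_\xi:\xi<\kappa\}$, repetitions allowed. Suppose no such $B$ exists. By Lemma 4.1 there are continuous seminorms $N_\xi$ with $N_\xi(a_\zeta)=1$ for $\zeta<\xi$. Fix decreasing bases $(V_m(x))_m$ of neighborhoods at the points $x\in X$. Let $S=F(X)\times X\times\{1,2,\dots\}$, so $|S|\le\kappa$, and let $g_{(h,x,n)}(\xi)$ be the least $m$ with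
$$N_\xi(h^{-1}x^{-1}yh)\le2^{-n-1}\quad\text{for all }y\in V_m(x).\tag{10}$$
By $\neg\Phi(\kappa)$ there are $f_j:S\to\omega$ such that all sets $\bigcap_{j\in J}\{\xi:g_{s_j}(\xi)\le f_j(s_j)\}$, with $J$ finite nonempty and $s_j\in S$, are unbounded in $\kappa$.

**Step 2.** The purpose is to find neighborhoods of $e$ in $F(X)$ in which each index $j$ is used at most once per product, to match the shape of (3). For a sequence $\mathcal F=(F_j)_{j\ge1}$ of functions $F_j:F(X)\times X\to\omega$ let
$$U_j(\mathcal F)=\{(h^{-1}x^{-1}yh)^{\pm1}:h\in F(X),\ x\in X,\ y\in V_{F_j(h,x)}(x)\},$$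
and let $W(\mathcal F)$ be the set of all products $u_1\cdots u_k$ ($k\ge0$) with $u_i\in U_{j_i}(\mathcal F)$ for distinct $j_1,\dots,j_k$. The sets $W(\mathcal F)$ form a base at $e$ of a group topology, for the following reasons.

* $W(\max(\mathcal F,\mathcal F'))\subset W(\mathcal F)\cap W(\mathcal F')$, because the bases decrease, and $W(\mathcal F)^{-1}=W(\mathcal F)$.
* If $F'_j=\max(F_{2j},F_{2j-1})$, then $U_j(\mathcal F')\subset U_{2j}(\mathcal F)\cap U_{2j-1}(\mathcal F)$. Hence $W(\mathcal F')^2\subset W(\mathcal F)$: use even indices for the first factor and odd indices for the second.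
* If $F'_j(h,x)=F_j(hk,x)$, then $k^{-1}W(\mathcal F')k\subset W(\mathcal F)$, since $k^{-1}(h^{-1}x^{-1}yh)k=(hk)^{-1}x^{-1}y(hk)$.

The inclusion of $X$ is continuous for this topology, since $x^{-1}y\in U_1(\mathcal F)\subset W(\mathcal F)$ for $y\in V_{F_1(e,x)}(x)$. So it is coarser than the topology of $F(X)$, and every $W(\mathcal F)$ is a neighborhood of $e$ in $F(X)$.

**Step 3.** Here we show that one of these neighborhoods misses $A$. Take $F_j(h,x)=f_j(h,x,j)$ and suppose $a_\zeta=u_1\cdots u_k\in W(\mathcal F)$, where $u_i\in U_{j_i}(\mathcal F)$ is witnessed by $h_i,x_i$ and $y_i$. If $k=0$, then $a_\zeta=e$, contradicting $N_{\zeta+1}(a_\zeta)=1$. If $k\ge1$, unboundedness, with $J=\{j_1,\dots,j_k\}$ and $s_{j_i}=(h_i,x_i,j_i)$, gives $\xi>\zeta$ with $g_{(h_i,x_i,j_i)}(\xi)\le f_{j_i}(h_i,x_i,j_i)=F_{j_i}(h_i,x_i)$ for all $i$. So (10) applies to $y_i$ and $N_\xi(u_i)\le2^{-j_i-1}$. As the $j_i$ are distinct, $N_\xi(a_\zeta)\le\sum_i2^{-j_i-1}\le\frac12$, contradicting $N_\xi(a_\zeta)=1$. Hence $W(\mathcal F)\cap A=\emptyset$, contradicting $e\in\overline A$.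

*Proof of Theorem 7.3.* Let $\kappa=\mu^+$. If $\Phi(\kappa)$, then Propositions 8.1 and 9.1 give all the equalities. If $\neg\Phi(\kappa)$, then Proposition 10.1 with $X=X_\kappa$, which has $\kappa$ points, gives subsets $B$ with $|B|<\kappa$, that is, $|B|\le\mu$. So $t(A(X_\kappa))$ and $t(F(X_\kappa))$ are at most $\mu<\kappa$, and all four statements about equalities fail. This proves the equivalences.

So each of (i), (ii) implies $\Phi(\kappa)$ for all successors $\kappa\ge\omega_1$. Conversely, assume the latter, and let $\tau=w(X')$ for (i), $\tau=w(X)$ with $X$ non-discrete for (ii). If $\tau=\omega$, Proposition 8.1 gives $t\le\omega$, and $t\ge\omega$ by definition. If $\tau$ is uncountable, it is the supremum of the successor cardinals $\kappa$ with $\omega_1\le\kappa\le\tau$. For each of them Proposition 9.1 gives $t\ge\kappa$, so $t\ge\tau$; and Proposition 8.1 gives $t\le\tau$.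

## 11. A subadditive function on pairs, and the step from $\mu$ to $\mu^+$

We have seen that $\Phi(\omega)$ holds. How could one get $\Phi(\omega_1)$? A natural choice is to take injections $e_\beta:\beta\to\omega$ and $g_\alpha(\beta)=e_\beta(\alpha)$ for $\alpha<\beta$. If $\beta$ lies in the intersection (3), for distinct $\alpha_j<\beta$, the $|J|$ distinct numbers $e_\beta(\alpha_j)$ are all at most $M=\max_jf_j(\alpha_j)$, which is absurd if $|J|>M+1$. But the $f_j$ may grow with $j$: if $f_j(\alpha)=2^j$ for all $\alpha$, then $|J|\le\max J<2^{\max J}=M$ for every $J$, and counting yields nothing. Instead of counting, we use a function with a triangle inequality, for which two well-chosen $\alpha$'s are enough.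

**Lemma 11.1.** Let $\mu$ be regular infinite. There is $D:[\mu^+]^2\to\mu$ such that

(D1) $D(\alpha,\beta)\le\max\{D(\alpha,\gamma),D(\beta,\gamma)\}$ for $\alpha<\beta<\gamma$;

(D2) for each unbounded $Z\subset\mu^+$ and $\delta<\mu$ there are $\alpha<\beta$ in $Z$ with $D(\alpha,\beta)>\delta$.

*Proof.* **Step 1.** The purpose is to construct coherent functions $e_\beta:\beta\to\mu$ ($\beta<\mu^+$), with
$$|\{\xi<\beta:e_\beta(\xi)\le\rho\}|<\mu\quad(\rho<\mu),\tag{11}$$
$$|\{\xi<\alpha:e_\alpha(\xi)\ne e_\beta(\xi)\}|<\mu\quad(\alpha<\beta).\tag{12}$$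
Let $e_0=\emptyset$ and $e_{\beta+1}=e_\beta\cup\{(\beta,0)\}$; both properties pass from $\beta$ to $\beta+1$. For limit $\beta$ take $(\beta_i)_{i<\theta}$ continuous, increasing and cofinal in $\beta$, with $\beta_0=0$, $\theta=\mathrm{cf}\,\beta\le\mu$, and put
$$e_\beta(\xi)=\max\{e_{\beta_{i+1}}(\xi),i\}\quad\text{for }\xi\in[\beta_i,\beta_{i+1}).$$

For (11): $e_\beta(\xi)\le\rho$ forces $i\le\rho$ and $e_{\beta_{i+1}}(\xi)\le\rho$. This describes a union of fewer than $\mu$ sets of size less than $\mu$, which has size less than $\mu$ by regularity.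

For (12): given $\alpha<\beta$ choose $j$ with $\alpha<\beta_j$; as (12) holds for $\alpha<\beta_j$, it suffices to compare $e_{\beta_j}$ with $e_\beta$. If $\xi\in[\beta_i,\beta_{i+1})$, $i<j$, and $e_\beta(\xi)\ne e_{\beta_j}(\xi)$, then $e_{\beta_{i+1}}(\xi)<i$ (otherwise $e_\beta(\xi)=e_{\beta_{i+1}}(\xi)$) or $e_{\beta_{i+1}}(\xi)\ne e_{\beta_j}(\xi)$. For each $i$ there are fewer than $\mu$ such $\xi$, by (11) and (12) below $\beta$, and there are $|j|<\mu$ such $i$.

**Step 2.** Here we define $D$ and prove (D1). Let
$$D(\alpha,\beta)=\sup\{\max(e_\alpha(\xi),e_\beta(\xi)):\xi<\alpha,\ e_\alpha(\xi)\ne e_\beta(\xi)\},\qquad\sup\emptyset=0.$$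
This is less than $\mu$ by (12) and regularity. Let $\alpha<\beta<\gamma$, $\xi<\alpha$ and $e_\alpha(\xi)\ne e_\beta(\xi)$. If both values differ from $e_\gamma(\xi)$, then $e_\alpha(\xi)\le D(\alpha,\gamma)$ and $e_\beta(\xi)\le D(\beta,\gamma)$. If $e_\beta(\xi)=e_\gamma(\xi)$, then $e_\alpha(\xi)\ne e_\gamma(\xi)$ and $\max(e_\alpha(\xi),e_\beta(\xi))=\max(e_\alpha(\xi),e_\gamma(\xi))\le D(\alpha,\gamma)$. If $e_\alpha(\xi)=e_\gamma(\xi)$, then $e_\beta(\xi)\ne e_\gamma(\xi)$ and the maximum is at most $D(\beta,\gamma)$.

**Step 3.** Here we prove (D2). Suppose $D\le\delta$ on $[Z]^2$, $Z$ unbounded. For $\xi<\alpha<\beta$ with $\alpha,\beta\in Z$, either $e_\alpha(\xi)=e_\beta(\xi)$ or both are at most $\delta$; so $\max(e_\alpha(\xi),\delta)=\max(e_\beta(\xi),\delta)$. Hence $h=\bigcup_{\alpha\in Z}\max(e_\alpha,\delta):\mu^+\to\mu$ is well defined. Some fiber $h^{-1}(\rho)$ has size $\mu^+$, so $|h^{-1}(\rho)\cap\alpha|\ge\mu$ for some $\alpha\in Z$. But $h^{-1}(\rho)\cap\alpha\subset\{\xi<\alpha:e_\alpha(\xi)\le\rho\}$ has size less than $\mu$ by (11), a contradiction.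

For $\mu=\omega$ this gives $\Phi(\omega_1)$ at once, with $S=\omega_1$ and $g_\alpha(\beta)=D(\alpha,\beta)$ for $\beta>\alpha$, $0$ otherwise. Given $(f_j)$, there are $\delta<\omega$ and an uncountable $Z$ with $f_1,f_2\le\delta$ on $Z$. Pick $\alpha<\alpha'$ in $Z$ with $D(\alpha,\alpha')>\delta$. If $\beta>\alpha'$ had $D(\alpha,\beta)\le f_1(\alpha)$ and $D(\alpha',\beta)\le f_2(\alpha')$, then (D1) would give $D(\alpha,\alpha')\le\delta$. So $J=\{1,2\}$ works. The general step is the same, except that "$D(\alpha,\beta)$ is small" must itself be expressed by functions into $\omega$, which is what $\Phi(\mu)$ does.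

**Proposition 11.2.** If $\mu$ is regular infinite, then $\Phi(\mu)\Rightarrow\Phi(\mu^+)$.

*Proof.* **Step 1.** This step defines the witness. Let $S,(g_s)$ witness $\Phi(\mu)$. Let $S'=S\times\mu^+$, so $|S'|\le\mu^+$, with $g'_{(s,\alpha)}(\beta)=g_s(D(\alpha,\beta))$ for $\beta>\alpha$ and $0$ otherwise.

**Step 2.** This step bounds $D(\alpha,\cdot)$ for each single $\alpha$, once with even and once with odd indices, so that two $\alpha$'s can be combined later. Let $(f_j)$ be given on $S'$. For each $\alpha$ apply $\Phi(\mu)$ to $(f_{2j}(\cdot,\alpha))_{j\ge1}$ and to $(f_{2j-1}(\cdot,\alpha))_{j\ge1}$. This yields finite nonempty index sets, elements of $S$, and $\delta_\alpha<\mu$ such that all elements of both resulting intersections in $\mu$ are at most $\delta_\alpha$. So if $\beta>\alpha$ satisfies $g'_{(s_j,\alpha)}(\beta)\le f_{2j}(s_j,\alpha)$ for all $j$ in the first index set, then $D(\alpha,\beta)\le\delta_\alpha$; and likewise for the odd indices.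

**Step 3.** This step combines two values of $\alpha$. Since $\mu^+$ is regular, there is an unbounded $Z\subset\mu^+$ with $\delta_\alpha=\delta$ for $\alpha\in Z$. By (D2) take $\alpha<\alpha'$ in $Z$ with $D(\alpha,\alpha')>\delta$. Use the even-index family for $\alpha$ and the odd-index family for $\alpha'$; all indices are distinct. If $\beta>\alpha'$ were in the corresponding intersection, then $D(\alpha,\beta)\le\delta$ and $D(\alpha',\beta)\le\delta$, so $D(\alpha,\alpha')\le\delta$ by (D1), a contradiction. So the intersection is contained in $\alpha'+1$, hence bounded.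

## 12. Successors of singular cardinals, and weakly inaccessible cardinals

**Proposition 12.1.** If $\nu$ is singular, $\Phi(\mathrm{cf}\,\nu)$ holds, and $\Phi(\eta)$ holds for unboundedly many regular $\eta<\nu$, then $\Phi(\nu^+)$.

*Proof.* Let $\theta=\mathrm{cf}\,\nu$ and $\kappa=\nu^+$.

**Step 1.** The purpose is to filter each $\beta<\kappa$ by small sets. Let $(\nu_i)_{i<\theta}$ be increasing and cofinal in $\nu$, consisting of infinite cardinals, and $e_\beta:\beta\to\nu$ injections ($\beta<\kappa$). For $\alpha<\beta$ put
$$i_\beta(\alpha)=\min\{i:e_\beta(\alpha)<\nu_i\},\qquad Z^i_\beta=\{\alpha<\beta:i_\beta(\alpha)\le i\}.$$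
Since $e_\beta$ is injective, $|Z^i_\beta|\le\nu_i$.

**Step 2.** The purpose is to measure how far $Z^i_\beta$ reaches below a point of large cofinality. Let $\Gamma$ be the set of pairs $(\gamma,i)$ with $i<\theta$, $\gamma<\kappa$ a limit ordinal, $\mathrm{cf}\,\gamma=\eta>\nu_i$ and $\Phi(\eta)$. For such $\gamma$ fix an increasing cofinal $c_\gamma:\eta\to\gamma$. For $\beta\ge\gamma$ put
$$h_{\gamma,i}(\beta)=\min\{\zeta<\eta:Z^i_\beta\cap\gamma\subset c_\gamma(\zeta)\}.$$
This exists because $|Z^i_\beta|\le\nu_i<\eta=\mathrm{cf}\,\gamma$, so $Z^i_\beta\cap\gamma$ is bounded in $\gamma$.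

**Step 3.** This step defines the witness. Let $(S_\theta,g^\theta)$ witness $\Phi(\theta)$ and $(S_\eta,g^\eta)$ witness $\Phi(\eta)$ for the relevant $\eta$. Let $S'$ consist of all $(\alpha,s)\in\kappa\times S_\theta$ and all $(\gamma,i,s)$ with $(\gamma,i)\in\Gamma$, $s\in S_{\mathrm{cf}\,\gamma}$; then $|S'|\le\kappa$. With $\eta=\mathrm{cf}\,\gamma$ put
$$g'_{(\alpha,s)}(\beta)=g^\theta_s(i_\beta(\alpha))\ (\beta>\alpha),\qquad g'_{(\gamma,i,s)}(\beta)=g^\eta_s(h_{\gamma,i}(\beta))\ (\beta\ge\gamma),$$
and $0$ otherwise.

**Step 4.** This step uses the even indices to bound $i_\beta(\alpha)$ uniformly on a large set of $\alpha$. Let $(f_j)$ be given on $S'$. For each $\alpha<\kappa$ apply $\Phi(\theta)$ to $(f_{2j}(\alpha,\cdot))_{j\ge1}$, getting a finite family whose intersection in $\theta$ has all elements at most some $i_\alpha<\theta$. Since $\theta<\kappa$ and $\kappa$ is regular, there are $i<\theta$ and an unbounded $Z\subset\kappa$ with $i_\alpha=i$ on $Z$.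

**Step 5.** This step uses the odd indices to bound $h_{\gamma,i}$ at one well-chosen $\gamma$. Choose a regular $\eta\in(\nu_i,\nu)$ with $\Phi(\eta)$, and let $\gamma$ be the supremum of the first $\eta$ elements of $Z$. Then $\gamma<\kappa$ is a limit ordinal, $\mathrm{cf}\,\gamma=\eta$, $\sup(Z\cap\gamma)=\gamma$, and $(\gamma,i)\in\Gamma$. Apply $\Phi(\eta)$ to $(f_{2j-1}(\gamma,i,\cdot))_{j\ge1}$, getting a finite family whose intersection in $\eta$ has all elements at most some $\zeta<\eta$.

**Step 6.** This step combines the two. Choose $\alpha\in Z$ with $c_\gamma(\zeta)\le\alpha<\gamma$. Use the even family of $\alpha$ and the odd family of $(\gamma,i)$; all indices are distinct. If $\beta\ge\gamma$ lies in the intersection of all these sets, then, as $\beta>\alpha$, we have $i_\beta(\alpha)\le i$, and $h_{\gamma,i}(\beta)\le\zeta$. So $\alpha\in Z^i_\beta\cap\gamma\subset c_\gamma(h_{\gamma,i}(\beta))\subset c_\gamma(\zeta)$, that is, $\alpha<c_\gamma(\zeta)$, a contradiction. So the intersection is contained in $\gamma$, and $\Phi(\kappa)$ holds.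

*Proof of Theorem 7.4.* The first three statements are the example in Section 7, Proposition 11.2 and Proposition 12.1.

**Step 1.** Here we locate the first failure. Let $\kappa_0$ be the least regular cardinal with $\neg\Phi(\kappa_0)$, if there is one. Then $\kappa_0>\omega$. It is not the successor of a regular cardinal, by Proposition 11.2. It is not the successor of a singular $\nu$ either, by Proposition 12.1, since all regular cardinals below $\nu$ satisfy $\Phi$; these include $\mathrm{cf}\,\nu$ and are unbounded in $\nu$. So $\kappa_0$ is an uncountable regular limit cardinal, that is, weakly inaccessible.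

**Step 2.** Here we deduce the two equalities. Let $\tau=w(X')$ (resp. $\tau=w(X)$ with $X$ non-discrete), and suppose no weakly inaccessible cardinal is less than $\tau$. Then every successor cardinal $\kappa$ with $\omega_1\le\kappa\le\tau$ satisfies $\Phi(\kappa)$: otherwise $\kappa_0\le\kappa$, and $\kappa_0\ne\kappa$ because $\kappa_0$ is a limit cardinal, so $\kappa_0<\kappa\le\tau$. Propositions 8.1 and 9.1 give $t=\tau$ exactly as at the end of the proof of Theorem 7.3.

**Step 3.** Here we describe what happens if (i) or (ii) fails. By Theorem 7.3, $\neg\Phi(\nu^+)$ for some infinite cardinal $\nu$. So $\kappa_0$ exists and is weakly inaccessible. If $\nu$ is regular, then $\neg\Phi(\nu)$ by Proposition 11.2, and we take $\lambda=\nu$. If $\nu$ is singular, then by Proposition 12.1 either $\neg\Phi(\mathrm{cf}\,\nu)$, which is the second alternative of the theorem, or for some infinite cardinal $\sigma<\nu$ all regular $\eta\in(\sigma,\nu)$ satisfy $\neg\Phi(\eta)$. In the latter case take $\lambda=\sigma^+$: since $\nu$ is a limit cardinal, $\lambda$ and $\lambda^+$ are both regular cardinals in $(\sigma,\nu)$,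 so $\neg\Phi(\lambda)\wedge\neg\Phi(\lambda^+)$. This completes the proof of Theorem 7.4.
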